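\title{The eigenvalue of smallest real part for the Oseen vortex at large circulation}

\begin{abstract}
We study the linearization of the two-dimensional vorticity equation, in self-similar variables, at the Oseen vortex of circulation $\alpha$, on the orthogonal complement of the kernel of its skew-adjoint part. A conjecture of Gallay states that the eigenvalue of smallest real part behaves like $(|\alpha|/16\pi)^{1/2}(1+i)$ as $|\alpha|\to\infty$. We prove this with error $O(|\alpha|^{-1/2})$: up to complex conjugation the eigenvalue equals $\frac12\sqrt{1+i|\alpha|/2\pi}$ with an exponentially small error. We also locate the lowest eigenvalues in each angular mode. The proof rotates the radial variable to the ray of argument $\pi/8$, where real parts give a sharp lower bound, and compares the operator with an exactly solvable model. In the modes $\pm1$ an explicit unitary map first removes the nonlocal term.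
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The linearized operator}

For $x\in\mathbb{R}^2$ let $x^\perp=(-x_2,x_1)$, let $K_{BS}(x)=\frac{1}{2\pi}\frac{x^\perp}{|x|^2}$ be the Biot--Savart kernel, and let $v^\omega=K_{BS}*\omega$ be the velocity field generated by a vorticity $\omega$. The vorticity of a planar viscous fluid solves $\partial_t\omega+v^\omega\cdot\nabla\omega=\Delta\omega$. In self-similar variables, $\omega(x,t)=t^{-1}w(x/\sqrt t,\log t)$ and $s=\log t$, this equation becomes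
\[
\partial_sw+\mathcal Lw+v^w\cdot\nabla w=0,\qquad \mathcal Lw=-\Delta w-\tfrac12x\cdot\nabla w-w .
\]
The Gaussian $G(x)=\frac1{4\pi}e^{-|x|^2/4}$ satisfies $\mathcal LG=0$, and its velocity field
\[
v^G(x)=\Omega(|x|)\,x^\perp,\qquad \Omega(r)=\frac{1-e^{-r^2/4}}{2\pi r^2},
\]
is orthogonal to $\nabla G=-\frac x2G$. So $\alpha G$ is a steady state for every $\alpha\in\mathbb{R}$. This is the Oseen vortex; $\alpha$ is its total circulation, the circulation Reynolds number. Linearizing at $\alpha G$ gives $\partial_sw+\mathcal H_\alpha w=0$ with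
\[
\mathcal H_\alpha=\mathcal L+\alpha\Lambda,\qquad \Lambda\omega=v^G\cdot\nabla\omega+v^\omega\cdot\nabla G .
\]
An eigenvalue $\lambda$ of $\mathcal H_\alpha$ produces a perturbation $w$ of size $t^{-\operatorname{Re}\lambda}$, so the eigenvalue of smallest real part gives the slowest rate at which eigenmodes relax to the vortex.

The operator acts in $Y=L^2(\mathbb{R}^2;G^{-1}dx)$, where $\mathcal L$ is self-adjoint and nonnegative and $\Lambda$ is skew-adjoint. Conjugation by $G^{1/2}$ removes the weight: $H_\alpha=G^{-1/2}\mathcal H_\alpha G^{1/2}=L+\alpha M$ acts in $L^2(\mathbb{R}^2;dx)$, with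
\[
L\omega=-\Delta\omega+\frac{|x|^2}{16}\omega-\frac12\omega,\qquad
M\omega=v^G\cdot\nabla\omega-\frac12G^{1/2}\,x\cdot\bigl(K_{BS}*(G^{1/2}\omega)\bigr).
\]
Here $L$ is a harmonic oscillator, and $M$ is the sum of a local transport term and a nonlocal term. Both are defined on the domain of $L$: we have $\|M\omega\|\le C(\|\nabla\omega\|+\|\omega\|)$, because $v^G$ is bounded and the kernel of the nonlocal term, of modulus at most $|x|G^{1/2}(x)|x-x'|^{-1}G^{1/2}(x')$, has bounded integrals in each variable. Thus $M$ is $L$-bounded with relative bound zero, and $H_\alpha$ has compact resolvent, like $L$.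

Part of the spectrum does not feel the rotation at all. We take the following description of it as given.

\medskip
\noindent\textbf{Standing hypothesis.} \emph{The kernel of $\Lambda$ in $Y$ is spanned by the radial functions, $\partial_1G$ and $\partial_2G$.}
\medskip

On $\ker\Lambda$ the operator $\mathcal H_\alpha$ reduces to $\mathcal L$, whose eigenvalues $0,\frac12,1,\dots$ do not depend on $\alpha$. We therefore consider $\mathcal H_\alpha$ on the invariant subspace $(\ker\Lambda)^\perp$, or equivalently $H_\alpha$ on $(\ker M)^\perp$, and call this the \emph{restricted operator}. Its spectrum is discrete. All spectral statements refer to it.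

\subsection{The conjecture and the theorems}

Since $M$ is skew-adjoint, $\operatorname{Re}\langle H_\alpha\omega,\omega\rangle=\langle L\omega,\omega\rangle$. The energy identity therefore gives a lower bound on real parts of eigenvalues that does not improve with $\alpha$, and the question is how far the rotation really pushes the spectrum to the right. The following conjecture of Gallay is stated in \cite{Source}.

\medskip
\noindent\textbf{Conjecture.} \emph{The eigenvalue $\lambda_\alpha$ of the restricted operator with the smallest real part satisfies $\lambda_\alpha\approx(|\alpha|/16\pi)^{1/2}(1+i)$ as $|\alpha|\to+\infty$.}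
\medskip

The symbol $\approx$ is used informally in \cite{Source}. We read it as asymptotic equivalence, $\lambda_\alpha=(|\alpha|/16\pi)^{1/2}(1+i)(1+o(1))$. As $L$ and $M$ are real operators, the spectrum is symmetric under complex conjugation, so the statement is understood up to replacing $\lambda_\alpha$ by $\overline{\lambda_\alpha}$; if several eigenvalues share the smallest real part, $\lambda_\alpha$ may be any of them.

For $n\in\mathbb{Z}\setminus\{0\}$, \emph{mode $n$} is the space of functions $r^{-1/2}f(r)e^{in\theta}$ with $f\in L^2(0,\infty)$, in polar coordinates; in the modes $\pm1$ it is always intersected with $(\ker M)^\perp$. Each mode is invariant. For $n\ge1$ put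
\[
E_n=\sqrt{\frac{n|\alpha|}{16\pi}} .
\]
Square roots of complex numbers are those with positive real part.

\begin{theorem}\label{thm:main}
For $|\alpha|$ large, the restricted operator has exactly two eigenvalues of smallest real part, $\lambda_\alpha$ and $\overline{\lambda_\alpha}$. Both are algebraically simple and lie in the modes $\pm1$. Up to conjugation,
\[
\lambda_\alpha=\frac12\sqrt{1+\frac{i|\alpha|}{2\pi}}+O(e^{-E_1})
=\Bigl(\frac{|\alpha|}{16\pi}\Bigr)^{1/2}(1+i)+\frac{1-i}4\sqrt{\frac\pi{|\alpha|}}+O(|\alpha|^{-3/2}).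
\]
\end{theorem}

The conjecture is thus true, with an error $O(|\alpha|^{-1/2})$ in place of $o(|\alpha|^{1/2})$. Theorem~\ref{thm:main} follows from a description of each mode.

\begin{theorem}\label{thm:modes}
\begin{enumerate}
\item[(1)] There are absolute constants $\alpha_0$ and $C$ such that, if $n\ge1$ and $n|\alpha|\ge\alpha_0$, every eigenvalue in the modes $\pm n$ satisfies $\operatorname{Re}\lambda\ge E_n-C$.
\item[(2)] Fix $n\ge1$ and an integer $K\ge0$. For $|\alpha|$ large, the eigenvalues in mode $n$ with $\operatorname{Re}\lambda\le E_n+K+\frac12$ are exactly $K+1$ algebraically simple eigenvalues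
\[
\lambda_{n,k}=k+\frac12\sqrt{n^2+\frac{in\alpha}{2\pi}}+O(e^{-E_n/2}),\qquad 0\le k\le K,
\]
with error $O(e^{-E_1})$ if $n=1$. In mode $-n$ they are the complex conjugates.
\item[(3)] Let $\beta(r)=\int_0^rs^3G(s)\,ds$. In mode $1$ the restricted operator is unitarily equivalent to the differential operator
\[
-\partial_r^2+\frac3{4r^2}+\frac{r^2}{16}-\frac12-2(\log\beta)''+i\alpha\,\Omega(r)\qquad\text{on }L^2(0,\infty).
\]
\end{enumerate}
\end{theorem}

Section~\ref{sec:modes} reduces the problem to operators on the half-line. Section~\ref{sec:model} solves a model that explains the formulas above, and then gives the plan of the proof. Scalar products are linear in the first slot, $\mathbb{N}_0=\{0,1,2,\dots\}$, and $C$ denotes constants independent of $\alpha$.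

\section{Reduction to the half-line}\label{sec:modes}

\subsection{Forms, resolvents and Riesz projections}\label{sec:forms}

All our operators are defined by forms. Let $Q$ be a Hilbert space that is densely and compactly embedded in a Hilbert space $\mathcal X$. For a sesquilinear form $\mathfrak t$ on $Q$ we write $\mathfrak t[f]=\mathfrak t[f,f]$; these values determine the form by polarization. We call $\mathfrak t$ \emph{coercive} if, for some $C$, $M_0$ and $\delta>0$,
\[
|\mathfrak t[f,\varphi]|\le C\|f\|_Q\|\varphi\|_Q,\qquad \operatorname{Re}\mathfrak t[f]+M_0\|f\|^2\ge\delta\|f\|_Q^2 .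
\]
Such a form is closed and sectorial. We use the following textbook facts.
\begin{itemize}
\item[(F1)] Define $S$ by: $f\in\mathcal D(S)$ and $Sf=h$ if $f\in Q$ and $\mathfrak t[f,\varphi]=\langle h,\varphi\rangle$ for all $\varphi$ in $Q$, or in a dense subset of $Q$. Then $S+M_0$ is bijective and its inverse maps $\mathcal X$ boundedly into $Q$, so $S$ has compact resolvent. The adjoint $S^*$ is associated with the form $\overline{\mathfrak t[\varphi,f]}$, which has the same real part; $S$ is self-adjoint if $\mathfrak t[f]$ is real.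
\item[(F2)] If $S$ has compact resolvent, its spectrum consists of isolated eigenvalues, and $S-\lambda$ has a bounded inverse as soon as it is injective. If a circle $\Gamma$ avoids the spectrum, the Riesz projection $\Pi=\frac1{2\pi i}\oint_\Gamma(\mu-S)^{-1}d\mu$ has finite rank, equal to the sum of the algebraic multiplicities of the eigenvalues inside $\Gamma$. If this rank is one and $\lambda$ is the eigenvalue inside, then $(S-\mu)^{-1}-\Pi/(\lambda-\mu)$ is holomorphic inside $\Gamma$. Two projections at distance less than $1$ have the same rank.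
\item[(F3)] Let $\mathfrak t_t$ be closed sectorial forms on a fixed domain $Q$, with $t\mapsto\mathfrak t_t[f]$ holomorphic in an open set for each $f\in Q$. The associated operators $S(t)$ form a holomorphic family of type (B) \cite{Kato}: if $\lambda$ is in the resolvent set of $S(t_0)$, then $(\mu-S(t))^{-1}$ exists and is holomorphic in operator norm for $(t,\mu)$ near $(t_0,\lambda)$.
\end{itemize}

On the half-line we take $\mathcal X=L^2(0,\infty)$ and
\[
Q=\{f\in H^1_0(0,\infty):\ rf\in L^2\},\qquad \|f\|_Q^2=\|f'\|^2+\|rf\|^2+\|f\|^2 .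
\]
The space $C_c^\infty(0,\infty)$ is dense in $Q$: cut off at infinity, then use the definition of $H_0^1$. The embedding $Q\subset L^2$ is compact by Rellich's theorem and $\int_\rho^\infty|f|^2\le\rho^{-2}\|rf\|^2$. Hardy's inequality $\|f/r\|\le2\|f'\|$ holds on $Q$, since $\|f/r\|^2=2\operatorname{Re}\int f'\bar f/r\le2\|f'\|\,\|f/r\|$ for $f\in C_c^\infty(0,\infty)$. So potentials bounded by $C(r^{-2}+r^2)$ define bounded forms on $Q$.

\subsection{The radial operators}

The operators $L$ and $M$ commute with rotations, hence with the projection on each Fourier mode. Let $\omega=r^{-1/2}f(r)e^{in\theta}$ with $n\ne0$, so that $\|\omega\|^2=2\pi\|f\|^2$. From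
\[
|\nabla\omega|^2=r^{-1}\bigl(|f'-\tfrac{f}{2r}|^2+\tfrac{n^2}{r^2}|f|^2\bigr)
\]
and Hardy's inequality, $\omega$ lies in the form domain $\{\omega\in H^1(\mathbb{R}^2):|x|\omega\in L^2\}$ of $L$ if and only if $f\in Q$. An integration by parts gives $\int|f'-\frac f{2r}|^2=\int(|f'|^2-\frac{|f|^2}{4r^2})$. Hence $L$ acts in mode $n$ as the self-adjoint operator
\[
\ell_n=-\partial_r^2+\frac{n^2-1/4}{r^2}+\frac{r^2}{16}-\frac12
\]
associated with its form on $Q$, which is coercive because $n^2-\frac14>0$.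

The local part of $M$ is $v^G\cdot\nabla=\Omega\,\partial_\theta$. For the nonlocal part, $K_{BS}=\nabla^\perp\frac1{2\pi}\ln|x|$ with $\nabla^\perp=(-\partial_2,\partial_1)$. So $K_{BS}*(G^{1/2}\omega)=\nabla^\perp\psi$ with $\psi=\frac1{2\pi}\ln|\cdot|*(G^{1/2}\omega)$, and $x\cdot\nabla^\perp\psi=-\partial_\theta\psi$. Thus $M\omega=\partial_\theta(\Omega\omega+\frac12G^{1/2}\psi)$. For points $x,x'$ with polar coordinates $(r,\theta)$, $(s,\theta')$,
\[
\ln|x-x'|=\ln\max(r,s)-\sum_{j\ge1}\frac1j\min\Bigl(\frac rs,\frac sr\Bigr)^j\cos j(\theta-\theta'),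
\]
and therefore $\psi=-\frac{e^{in\theta}}{2|n|}\int_0^\infty\min(\frac rs,\frac sr)^{|n|}G^{1/2}(s)s^{1/2}f(s)\,ds$. So $H_\alpha$ acts in mode $n$ as
\begin{equation}\label{eq:mode}
H_{\alpha,n}=\ell_n+in\alpha A_n,\qquad A_n=\Omega-B_n,
\end{equation}
\[
B_nf(r)=\frac1{4|n|}\int_0^\infty\sqrt{rs}\;G^{1/2}(r)G^{1/2}(s)\min\Bigl(\frac rs,\frac sr\Bigr)^{|n|}f(s)\,ds .
\]
The kernel of $B_n$ is real, symmetric and square integrable, so $A_n$ is bounded, self-adjoint and real.

Since $G^{-1/2}\partial_jG=-\frac{x_j}2G^{1/2}$, the standing hypothesis says that $(\ker M)^\perp$ is the sum of all Fourier modes $n\ne0$, where for $n=\pm1$ the function $f$ is restricted to $b^\perp$,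
\[
b(r)=r^{3/2}G^{1/2}(r).
\]
This is the only use of the hypothesis. We check below that $\ell_1b=\frac12b$ (see \eqref{eq:ground}) and $A_1b=0$ (see \eqref{eq:Omega}); so $b^\perp$ reduces both self-adjoint operators $\ell_1$ and $A_1$. Each generalized eigenspace of the restricted operator is finite dimensional and invariant under the mode projections. Hence its eigenvalues are those of its modes, and algebraic multiplicities add up.

Finally $\ell_{-n}=\ell_n$ and $A_{-n}=A_n$ are real, so $f\mapsto\bar f$ carries $H_{\alpha,n}$ to $H_{\alpha,-n}=H_{-\alpha,n}$. Changing the sign of $n$ or of $\alpha$ conjugates the spectrum, and the statements of Theorem~\ref{thm:modes} are compatible with this. \emph{From now on $\alpha>0$ and $n\ge1$.}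

\section{A solvable model}\label{sec:model}

\subsection{The point vortex}

Away from the origin, $\Omega(r)$ equals the angular velocity $\frac1{2\pi r^2}$ of a point vortex up to a Gaussian error, and the kernel of $B_n$ is Gaussian small. Make this replacement and drop $B_n$. The skew term $\frac{in\alpha}{2\pi r^2}$ then merges with the centrifugal term, and \eqref{eq:mode} becomes
\[
\ell^{(\nu)}=-\partial_r^2+\frac{\nu^2-1/4}{r^2}+\frac{r^2}{16}-\frac12,\qquad \nu=\sqrt{n^2+iN^2},\qquad N=\sqrt{\frac{n\alpha}{2\pi}} .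
\]
The rotation has only replaced the angular momentum $n$ by the complex number $\nu$. The function $w=r^{\nu+1/2}e^{-r^2/8}$ has $w'/w=\frac{\nu+1/2}r-\frac r4$, hence $w''/w=(w'/w)'+(w'/w)^2=\frac{\nu^2-1/4}{r^2}+\frac{r^2}{16}-\frac{\nu+1}2$, that is
\begin{equation}\label{eq:ground}
\ell^{(\nu)}w=\frac\nu2\,w .
\end{equation}
For $\nu=1$ this is $\ell_1b=\frac12b$; note that $b\in Q$, so $b\in\mathcal D(\ell_1)$ by (F1). For large $\alpha$ and fixed $n$,
\begin{equation}\label{eq:nu}
\frac\nu2=\frac N2e^{i\pi/4}\sqrt{1-\frac{in^2}{N^2}}=E_n(1+i)+O(\alpha^{-1/2}),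
\end{equation}
and for $n=1$ this is the value in the conjecture. The approximation is consistent. With $a=\operatorname{Re}\nu\approx2E_n$, the function $|w|^2=r^{2a+1}e^{-r^2/4}$ is maximal at $r^2=4a+2$, where the neglected factor $e^{-r^2/4}$ equals $e^{-a-1/2}$.

Two things are missing. First, $H_{\alpha,n}$ is not normal: a function $w$ with $\|(H_{\alpha,n}-\frac\nu2)w\|\ll\|w\|$ shows that the resolvent is large at $\frac\nu2$, not that an eigenvalue is near. Second, nothing so far excludes eigenvalues of smaller real part, for instance with eigenfunctions living in the core of the vortex, where the model is wrong.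

\subsection{The ray of argument $\pi/8$}

Both gaps would close if real parts of forms saw the skew term. They do after a rotation of $r$ into the complex plane. The large terms of the model potential are $\frac{z^2}{16}+\frac{iN^2}{z^2}$. This function has no critical point on the real axis; its critical points solve $z^4=16iN^2$, and at $z_*=2\sqrt N\,e^{i\pi/8}$ its value is $\frac N2e^{i\pi/4}=E_n(1+i)$. On the ray through $z_*$ the two terms have the same argument $\pi/4$, and their sum is a genuine well. We fix the notation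
\begin{equation}\label{eq:notation}
c=\frac1{\sqrt2},\qquad z=e^{i\pi/8}r,\qquad \xi=\frac{cr^2}4,\qquad r_*=2\sqrt N,\qquad y=r-r_*,
\end{equation}
so that $z^2/4=(1+i)\xi$, $|e^{-z^2/4}|=e^{-\xi}$, $iN^2/z^2=e^{i\pi/4}N^2/r^2$, and
\begin{equation}\label{eq:well}
E_n=\frac{cN}2,\qquad \frac{N^2}{r^2}+\frac{r^2}{16}=\frac N2+\Bigl(\frac Nr-\frac r4\Bigr)^2,\qquad \Bigl(\frac Nr-\frac r4\Bigr)^2=\frac{y^2}{16}\Bigl(1+\frac{r_*}r\Bigr)^2 .
\end{equation}
On the ray $\partial_z^2=e^{-i\pi/4}\partial_r^2$, and the model is given by the form on $Q$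
\[
\mathfrak k[f]=e^{-i\pi/4}\int\Bigl(|f'|^2+\frac{n^2-1/4}{r^2}|f|^2\Bigr)+e^{i\pi/4}\int\Bigl(\frac{N^2}{r^2}+\frac{r^2}{16}\Bigr)|f|^2-\frac12\|f\|^2 .
\]
By \eqref{eq:well} and $c/16>1/40$,
\begin{equation}\label{eq:kcoercive}
\operatorname{Re}\mathfrak k[f]\ge\bigl(E_n-\tfrac12\bigr)\|f\|^2+c\|f'\|^2+\tfrac1{40}\|yf\|^2 .
\end{equation}
This is the mechanism of the whole proof. The inequality bounds real parts of eigenvalues from below by $E_n-\frac12$, which is sharp up to $O(1)$ by \eqref{eq:nu}. It also confines functions of energy $E_n+O(1)$ to $|y|=O(1)$, far from the core. There $(\frac Nr-\frac r4)^2\to\frac{y^2}4$, so $\mathfrak k-E_n(1+i)$ looks like the form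
\[
\mathfrak h_0[F]=e^{-i\pi/4}\|F'\|^2+\tfrac14e^{i\pi/4}\|yF\|^2-\tfrac12\|F\|^2\quad\text{on } Q_0=\{F\in H^1(\mathbb{R}):yF\in L^2\},
\]
a rotated harmonic oscillator. Both forms are coercive (for $\mathfrak k$ use $r^2\le2y^2+2r_*^2$), $Q_0$ embeds compactly in $L^2(\mathbb{R})$, and $C_c^\infty(\mathbb{R})$ is dense in $Q_0$. Let $H_{\mathrm{mod}}$ and $h_0$ be the associated operators. They are not normal, so we compute their spectra by completeness of explicit eigenfunctions.

\begin{lemma}\label{lem:complete}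
Let $S$ have compact resolvent and let $Su_k=\mu_ku_k$, $u_k\neq0$, $k\in\mathbb{N}_0$, with distinct $\mu_k$. If the $u_k$ span a dense subspace, the spectrum of $S$ is $\{\mu_k\}$ and each $\mu_k$ is algebraically simple.
\end{lemma}

\begin{proof}
Let $\Pi$ be the Riesz projection for a small circle around an eigenvalue $\mu$. Since $(\mu'-S)^{-1}u_k=(\mu'-\mu_k)^{-1}u_k$, we have $\Pi u_k=u_k$ if $\mu_k=\mu$ and $\Pi u_k=0$ otherwise. So $\Pi$ maps a dense subspace, hence the whole space, into the span of $\{u_k:\mu_k=\mu\}$, which has dimension at most $1$. As $\Pi\ne0$, the dimension is $1$.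
\end{proof}

For complex $\nu$ the Laguerre polynomial is $L_k^{(\nu)}(\tau)=\sum_{j=0}^k\binom{k+\nu}{k-j}\frac{(-\tau)^j}{j!}$. It has degree $k$ and leading coefficient $(-1)^k/k!$. Its coefficients satisfy $(j+1)(j+1+\nu)a_{j+1}=(j-k)a_j$, which is Laguerre's equation $\tau p''+(\nu+1-\tau)p'+kp=0$.

\begin{lemma}\label{lem:model}
The eigenvalues of $H_{\mathrm{mod}}$ are exactly $k+\frac\nu2$, $k\in\mathbb{N}_0$. They are algebraically simple, with eigenfunctions $u_k(r)=z^{\nu+1/2}e^{-z^2/8}L_k^{(\nu)}(z^2/4)$. The spectrum of $h_0$ is $\mathbb{N}_0$.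
\end{lemma}

\begin{proof}
The differential expression of $\mathfrak k$ is $\ell^{(\nu)}$ written in the variable $z$. Let $w=z^{\nu+1/2}e^{-z^2/8}$ and let $p$ be a polynomial in $\tau=z^2/4$. Then $\partial_zp=\frac z2p'$, $\partial_z^2p=\tau p''+\frac12p'$ and $z\,\partial_zw=(\nu+\frac12-\tau)w$, so \eqref{eq:ground} gives
\[
\ell^{(\nu)}(wp)=w\bigl[\tfrac\nu2p-\tau p''-(\nu+1-\tau)p'\bigr].
\]
For $p=L_k^{(\nu)}$ this is $(k+\frac\nu2)u_k$. We have $a=\operatorname{Re}\nu\ge n\ge1$, because $a^2=\frac12(|\nu^2|+\operatorname{Re}\nu^2)\ge n^2$. At the origin $u_k=O(r^{a+1/2})$ and $u_k'=O(r^{a-1/2})$, and at infinity both have Gaussian decay since $|e^{-z^2/8}|=e^{-cr^2/8}$. So $u_k\in Q$. Integration by parts gives $\mathfrak k[u_k,\varphi]=(k+\frac\nu2)\langle u_k,\varphi\rangle$ for $\varphi\in C_c^\infty(0,\infty)$, and $u_k$ is an eigenfunction by (F1).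

The $u_k$ span the same space as the functions $r^{2k}w$. Let $\varphi\in L^2$ be orthogonal to all of these. The function $\zeta\mapsto\int_0^\infty\bar\varphi\,w\,e^{i\zeta r^2}dr$ is holomorphic for $|\operatorname{Im}\zeta|<c/8$ and all its derivatives vanish at $0$, so it vanishes identically. For real $\zeta$ it is the Fourier transform, in the variable $r^2$, of an integrable function; hence $\bar\varphi w=0$ and $\varphi=0$. Lemma~\ref{lem:complete} applies.

For $h_0$ put $\upsilon=e^{i\pi/8}y$. The expression is $-\partial_\upsilon^2+\frac{\upsilon^2}4-\frac12$, which maps $p(\upsilon)e^{-\upsilon^2/4}$ to $(-p''+\upsilon p')e^{-\upsilon^2/4}$. The Hermite polynomial $\mathrm{He}_k$ has degree $k$ and solves $-p''+\upsilon p'=kp$, so $\mathrm{He}_k(\upsilon)e^{-\upsilon^2/4}\in Q_0$ is an eigenfunction with eigenvalue $k$. If $\varphi$ is orthogonal to all $y^ke^{-\upsilon^2/4}$, the entire function $\zeta\mapsto\int\bar\varphi\,e^{-\upsilon^2/4}e^{i\zeta y}dy$ vanishes, so $\varphi=0$, and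 Lemma~\ref{lem:complete} applies again.
\end{proof}

\subsection{Plan of the proof}

We rotate the true operator to the same ray without changing its eigenvalues (Section~\ref{sec:dilation}) and prove the analog of \eqref{eq:kcoercive} for it, uniformly in $n$ (Section~\ref{sec:lower}). The difficulty is the nonlocal term in the core. For $n\ge2$ it is dominated by the local term. For $n=1$ no such domination can hold, because $H_{\alpha,1}b=\frac12b$ for every $\alpha$; the constraint $f\perp b$ must be used, and Section~\ref{sec:local} does so by a unitary map that removes both the constraint and the nonlocal term. Once the lower bound is known, a compactness argument gives uniform resolvent bounds along a homotopy from the model to the true operator, and this counts the eigenvalues (Section~\ref{sec:count}). With the resolvent under control, the $u_k$ locate the eigenvalues up to an exponentially small error (Section~\ref{sec:exp}).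

\section{Mode one is local}\label{sec:local}

The function $\beta$ of Theorem~\ref{thm:modes} is the squared norm of $b$ on $(0,r)$:
\[
\beta(r)=\int_0^rb^2=\frac2\pi\bigl(1-(1+\tau)e^{-\tau}\bigr),\qquad \tau=\frac{r^2}4 .
\]
We want a map that kills $b$ and preserves norms on $b^\perp$. A continuous version of the Gram--Schmidt process does this: at each point $r$, subtract from $f$ its projection on $b$ in $L^2(0,r)$. For $f\in L^2(0,\infty)$ let
\[
I(r)=\int_0^rbf,\qquad Tf=f-\frac b\beta I .
\]

\begin{lemma}\label{lem:unitary}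
$Tb=0$, and $T$ maps $b^\perp$ unitarily onto $L^2(0,\infty)$.
\end{lemma}

\begin{proof}
For $f=b$ we have $I=\beta$, so $Tb=0$. Since $(|I|^2)'=2b\operatorname{Re}(f\bar I)$ and $\beta'=b^2$,
\[
|Tf|^2=|f|^2-\frac{(|I|^2)'}\beta+\frac{\beta'|I|^2}{\beta^2}=|f|^2-\Bigl(\frac{|I|^2}\beta\Bigr)' .
\]
By the Cauchy--Schwarz inequality $|I(r)|^2/\beta(r)\le\int_0^r|f|^2\to0$ as $r\to0$. Hence $\|Tf\|^2=\|f\|^2-|\langle f,b\rangle|^2/\|b\|^2$. So $T$ is isometric on $b^\perp$ and its range $T(b^\perp)$ is closed.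

Let $\varphi$ be orthogonal to the range. For $f$ with compact support in $(0,\infty)$, Fubini's theorem gives $0=\langle Tf,\varphi\rangle=\int f\,\overline{(\varphi-bk)}$ with $k(r)=\int_r^\infty\frac b\beta\varphi$. Thus $\varphi=bk$, so $k'=-\frac{\beta'}\beta k$ and $k\beta$ is constant. As $r\to\infty$, $k\to0$ and $\beta\to\frac2\pi$. The constant is $0$, and $\varphi=0$.
\end{proof}

This much holds for any positive $b\in L^2$. What is special here is that the kernel of $B_1$ is built from $b$ on each side of the diagonal.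

\begin{lemma}\label{lem:TA}
$A_1b=0$ and $TA_1=\Omega T$.
\end{lemma}

\begin{proof}
Split the kernel of $B_1$ at $s=r$ and use $\sqrt r\,G^{1/2}=b/r$. This gives
\[
B_1f=\frac b4J,\qquad J=\frac I{r^2}+\int_r^\infty\frac{bf}{s^2}\,ds,\qquad J'=-\frac{2I}{r^3}.
\]
For $f=b$ we have $\frac\beta{r^2}=\frac{1-e^{-\tau}}{2\pi\tau}-\frac{e^{-\tau}}{2\pi}$ and $\int_r^\infty\frac{b^2}{s^2}ds=\int_r^\infty sG\,ds=\frac{e^{-\tau}}{2\pi}$, so $J=\frac{1-e^{-\tau}}{2\pi\tau}=4\Omega$. Therefore
\begin{equation}\label{eq:Omega}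
B_1b=\Omega b,\qquad \Omega'=-\frac\beta{2r^3}.
\end{equation}
For general $f$, integrate by parts:
\[
\int_0^rbA_1f=\int_0^r\bigl(\Omega I'-\tfrac14\beta'J\bigr)=\Omega I-\tfrac14\beta J+\int_0^r\Bigl(\frac{\beta I}{2s^3}-\frac{\beta I}{2s^3}\Bigr)ds=\Omega I-\tfrac14\beta J .
\]
The boundary terms at $0$ vanish: $\beta=O(r^4)$, $|I|\le\beta^{1/2}\|f\|$, and $|J|\le C(1+|\ln r|^{1/2})\|f\|$ for $r\le\frac12$ because $\int_r^\infty b^2s^{-4}ds=\int_r^\infty Gs^{-1}ds$. Hence
\[
TA_1f=\Omega f-\tfrac b4J-\tfrac b\beta\bigl(\Omega I-\tfrac14\beta J\bigr)=\Omega\,Tf .\qedhere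
\]
\end{proof}

Since $b$ is also an eigenfunction of $\ell_1$, the map $T$ turns $\ell_1$ into another Schr\"odinger operator, with the extra potential
\[
R=-2(\log\beta)''=-\frac{2\beta''}\beta+\frac{2\beta'^2}{\beta^2}.
\]
We shall need $R$ off the real axis, which requires a sector free of zeros of the entire function $\beta$.

\begin{lemma}\label{lem:R}
$\beta$ has no zero in $\Sigma=\{z\ne0:|\arg z|\le\pi/6\}$, so $R$ is holomorphic near $\Sigma$. On $\Sigma$,
\begin{equation}\label{eq:R}
|R(z)-8z^{-2}|\le C,\qquad |R(z)|\le C(|z|^{-2}+|z|^4)\,|e^{-z^2/4}| .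
\end{equation}
\end{lemma}

\begin{proof}
With $\tau=z^2/4$ we have $\beta=\frac2\pi\tau^2\beta_0(\tau)$, where $\beta_0(\tau)=\int_0^1se^{-s\tau}ds$ is entire and $\beta_0(0)=\frac12$. For $z\in\Sigma$, write $\tau=\tau_1+i\tau_2$; then $|\arg\tau|\le\pi/3$, so $|\tau_2|\le\sqrt3\,\tau_1$ and $|\tau|\le2\tau_1$. If $\tau_2=0$, then $\beta_0>0$. If $0<|\tau_2|\le\pi$, then $\operatorname{Im}\beta_0=-\int_0^1se^{-s\tau_1}\sin(s\tau_2)\,ds\ne0$, as the sine has a constant sign. If $|\tau_2|>\pi$, then $\tau_1>\pi/\sqrt3>1.8$ and $|(1+\tau)e^{-\tau}|\le(1+2\tau_1)e^{-\tau_1}\le4.6\,e^{-1.8}<1$, since $(1+2\tau_1)e^{-\tau_1}$ decreases for $\tau_1>\frac12$; so $\beta\ne0$.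

For $|z|\le1$: $R=8z^{-2}-2\partial_z^2\log\beta_0(z^2/4)$, and the last term is holomorphic near the compact set $(\Sigma\cup\{0\})\cap\{|z|\le1\}$. This gives the first bound, and also the second because $|e^{-z^2/4}|\ge e^{-1/4}$.

For $|z|\ge1$: on $\Sigma$ we have $|e^{-z^2/4}|\le e^{-|z|^2/8}$, so $\beta\to\frac2\pi$ uniformly as $|z|\to\infty$, and $|\beta|$ is bounded below since it has no zero. From $\beta'=z^3G$ and $\beta''=(3z^2-\frac{z^4}2)G$ we get $|R|\le C|z|^4|e^{-z^2/4}|+C|z|^6|e^{-z^2/4}|^2$, and $|z|^2|e^{-z^2/4}|\le C$. This is the second bound. It shows that $R$ is bounded for $|z|\ge1$, which gives the first.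
\end{proof}

Let $\tilde\ell=\ell_1+R$ be the self-adjoint operator associated with its form on $Q$, which is coercive by \eqref{eq:R}. Its potential is $\frac{35}{4r^2}+\frac{r^2}{16}+O(1)$. Since $\frac{35}4=3^2-\frac14$, the restricted mode $1$ has the centrifugal barrier of mode $3$ at the origin.

\begin{lemma}\label{lem:Tl}
$T\,\ell_1|_{b^\perp}\,T^{-1}=\tilde\ell$.
\end{lemma}

\begin{proof}
\emph{The identity of differential expressions.} Put $w=b/\beta$ and $p=wb=(\log\beta)'$, so that $R=-2p'$ and $p'=\frac{2bb'}\beta-\frac{b^4}{\beta^2}$. Then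
\[
w'=\frac{b'}\beta-\frac{b^3}{\beta^2},\qquad w''=\frac{b''}\beta-\frac{4b^2b'}{\beta^2}+\frac{2b^5}{\beta^3}=\frac{b''}\beta-2p'w,
\]
and $\ell_1b=\frac12b$ gives $(\ell_1-2p')w=\frac12w$ pointwise. Let $f\in\mathcal D(\ell_1)$. Then $f\in Q$, and $f'$ is locally absolutely continuous. With $I'=bf$ and $I''=b'f+bf'$,
\begin{align*}
(\ell_1-2p')(f-wI)&=\ell_1f-2p'f-\tfrac12wI+2w'bf+w(b'f+bf')\\
&=\ell_1f-w\bigl(\tfrac12I+b'f-bf'\bigr),
\end{align*}
because $p'=w'b+wb'$ gives $-2p'+2w'b=-2wb'$. It remains to identify the bracket with $\int_0^rb\,\ell_1f$. The Wronskian $\mathcal W=b'f-bf'$ has derivative $b\,\ell_1f-\frac12bf\in L^1$, so it has a limit at $0$. This limit is zero, because $\mathcal W/r$ is integrable near $0$: $|b'f|/r\le Cr^{1/2}|f/r|$ and $|bf'|/r\le Cr^{1/2}|f'|$. Hence $\int_0^rb\,\ell_1f=\frac12I+\mathcal W$, and $(\ell_1+R)Tf=T\ell_1f\in L^2$.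

\emph{Domains.} For a real continuous potential $V$ on $(0,\infty)$, the maximal operator of $-\partial_r^2+V$ acts on all $f\in L^2$ with $f,f'$ locally absolutely continuous and $-f''+Vf\in L^2$. An endpoint is in the limit point case if, for one and then for every $\mu$, some solution of $-u''+Vu=\mu u$ is not square integrable near it; the maximal operator is self-adjoint if both endpoints are in this case. The endpoint $0$ is limit point if $V\ge\frac3{4r^2}$ near $0$ \cite{RS}. The endpoint $\infty$ is limit point if $V\ge\mu$ on some $[r_0,\infty)$, since the solution with $u(r_0)=u'(r_0)=1$ is convex and increasing. Both conditions hold for the potential of $\tilde\ell$. So the maximal operator is self-adjoint. It extends the self-adjoint operator $\tilde\ell$, and by the first step it extends the self-adjoint operator $T\ell_1|_{b^\perp}T^{-1}$. A self-adjoint operator has no proper self-adjoint extension, so the three coincide.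
\end{proof}

Lemmas \ref{lem:unitary}, \ref{lem:TA} and \ref{lem:Tl} show that $H_{\alpha,1}|_{b^\perp}$ is unitarily equivalent to $\tilde\ell+i\alpha\Omega$ for every real $\alpha$. This proves Theorem~\ref{thm:modes}(3).

\section{Complex dilation}\label{sec:dilation}

The dilations $(U_\sigma f)(r)=e^{\sigma/2}f(e^\sigma r)$, $\sigma\in\mathbb{R}$, are unitary and preserve $Q$. Conjugating an operator by $U_\sigma$ replaces $r$ by $e^\sigma r$ in its coefficients, and ours extend holomorphically to complex $\sigma$. For $t$ in the strip $|\operatorname{Im}t|<\pi/6$ and $f\in Q$ let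
\begin{align*}
\mathfrak h_{n,t}[f]={}&e^{-2t}\int\Bigl(|f'|^2+\frac{n^2-1/4}{r^2}|f|^2\Bigr)+e^{2t}\int\frac{r^2}{16}|f|^2-\frac12\|f\|^2\\
&+in\alpha\int\Omega(e^tr)|f|^2+W_t[f],
\end{align*}
where $W_t[f]=\int R(e^tr)|f|^2$ if $n=1$, and $W_t[f]=-in\alpha\langle B_n(t)f,f\rangle$ if $n\ge2$, the operator $B_n(t)$ having the kernel
\[
\frac{e^{2t}}{4n}\sqrt{rs}\;G^{1/2}(e^tr)\,G^{1/2}(e^ts)\min\Bigl(\frac rs,\frac sr\Bigr)^n .
\]
The strip contains $i\pi/8$ and keeps $e^tr$ in the sector $\Sigma$ of Lemma~\ref{lem:R}.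

These forms are coercive. Indeed $\operatorname{Re}e^{\pm2t}>0$, so the real part of the first line controls $\|f\|_Q^2$ up to a multiple of $\|f\|^2$. The function $\Omega(z)=\frac1{8\pi}\int_0^1e^{-sz^2/4}ds$ is bounded by $\frac1{8\pi}$ when $\operatorname{Re}z^2\ge0$. The kernel of $B_n(t)$ is bounded by $C\sqrt{rs}\,e^{-\delta(r^2+s^2)}$ with $\delta>0$, so $B_n(t)$ is Hilbert--Schmidt. For $n=1$, \eqref{eq:R} says that $R(e^tr)$ is $8e^{-2t}r^{-2}$, which has positive real part, plus a bounded function. All these bounds are locally uniform in $t$ and the integrands are holomorphic in $t$, so $t\mapsto\mathfrak h_{n,t}[f]$ is holomorphic. Let $H_n(t)$ be the associated operators; (F1)--(F3) apply to them. We have $H_n(0)=H_{\alpha,n}$ for $n\ge2$ and $H_1(0)=\tilde\ell+i\alpha\Omega$, so $H_n(0)$ is unitarily equivalent to the restricted operator in mode $n$. A change of variables gives $\mathfrak h_{n,t+\sigma}[f]=\mathfrak h_{n,t}[U_{-\sigma}f]$, that is $H_n(t+\sigma)=U_\sigma H_n(t)U_{-\sigma}$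 for real $\sigma$.

\begin{lemma}\label{lem:dilation}
The eigenvalues of $H_n(t)$, with their algebraic multiplicities, do not depend on $t$.
\end{lemma}

\begin{proof}
Fix $\lambda_0\in\mathbb{C}$, and for $p\in\mathbb{N}_0$ let $O_p$ be the set of $t$ for which $\lambda_0$ has multiplicity $p$ as an eigenvalue of $H_n(t)$, where $p=0$ means that it is not an eigenvalue. These sets partition the connected strip, so it suffices to show that each is open. For $p=0$ this is (F3). Let $t_0\in O_p$ with $p\ge1$, and let $\Gamma$ be a circle around $\lambda_0$ with no other eigenvalue of $H_n(t_0)$ on or inside it. For $t$ near $t_0$ the operators $X_j(t)=\frac1{2\pi i}\oint_\Gamma\mu^j(\mu-H_n(t))^{-1}d\mu$ are holomorphic in $t$. The projection $\Pi(t)=X_0(t)$ has rank $p$, and $\operatorname{tr}X_j(t)$ is the sum of the $j$-th powers of the $p$ eigenvalues inside $\Gamma$. These traces are holomorphic: $S(t)=\Pi(t)\Pi(t_0)+(1-\Pi(t))(1-\Pi(t_0))$ is holomorphic, invertible near $t_0$, and satisfies $S(t)\Pi(t_0)=\Pi(t)S(t)$,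 so $S(t)^{-1}X_j(t)S(t)$ acts in the fixed space $\operatorname{Ran}\Pi(t_0)$ and vanishes on $\ker\Pi(t_0)$. For $t-t_0$ real the traces equal $p\lambda_0^j$ by unitary equivalence, hence they do so for all $t$ near $t_0$. The power sums of orders $1,\dots,p$ determine $p$ numbers, so all eigenvalues inside $\Gamma$ equal $\lambda_0$.
\end{proof}

From now on $t=i\pi/8$. We use the notation \eqref{eq:notation} and write $\mathfrak h=\mathfrak h_{n,i\pi/8}$, $H=H_n(i\pi/8)$, $W=W_{i\pi/8}$, $B=B_n(i\pi/8)$, and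
\[
g(r)=G^{1/2}(z)=(4\pi)^{-1/2}e^{-(1+i)\xi/2}.
\]

\section{The lower bound on the ray}\label{sec:lower}

\subsection{The local term}

The real part of $in\alpha\,\Omega(z)$ is $n\alpha\,m(r)$ with $m=-\operatorname{Im}\Omega(z)$. On the real axis this quantity was zero; on the ray it is positive. From $z^2=4(1+i)\xi$ we get $\Omega(z)=\frac{(1-e^{-(1+i)\xi})(1-i)}{16\pi\xi}$, and taking imaginary parts,
\begin{equation}\label{eq:m}
m=\frac{e^{-\xi}d(\xi)}{16\pi\xi}=\frac c{2\pi r^2}\bigl(1-e^{-\xi}(\cos\xi+\sin\xi)\bigr),\qquad d(\xi)=e^\xi-\cos\xi-\sin\xi .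
\end{equation}
Comparing power series, $d(\xi)=2\sum_{j\equiv2,3\ (4)}\xi^j/j!>0$. In particular $d=\xi^2+O(\xi^3)$, so
\begin{equation}\label{eq:m0}
m=\frac{cr^2}{64\pi}\bigl(1+O(r^2)\bigr)\quad(r\to0),\qquad m\ge c_0\min(r^2,r^{-2})\quad(r>0)
\end{equation}
with an absolute $c_0>0$; the second bound holds because $m/\min(r^2,r^{-2})$ is continuous and positive with positive limits at $0$ and $\infty$.

\subsection{The nonlocal term for $n\ge2$}

Here $\operatorname{Re}W[f]=n\alpha\operatorname{Im}\langle Bf,f\rangle$, which has no sign and carries the same large factor as $n\alpha m$. We must show that its negative part is a fraction less than one of the local gain.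

\begin{lemma}\label{lem:nonlocal}
There is a function $\Theta\ge0$ on $(0,\infty)$, independent of $n$ and $\alpha$, such that for $n\ge2$ and $f\in L^2(0,\infty)$
\[
\operatorname{Im}\langle Bf,f\rangle\ge-\int\Theta\,m\,|f|^2,
\]
and $\sup\Theta<1$, $\ \Theta=O(r^4)$ as $r\to0$, $\ \Theta m\le Cr^2e^{-\xi}$.
\end{lemma}

\begin{proof}
\emph{Step 1: isolating the negative part.} The kernel of $B$ is $\frac12\mathcal G_n(r,s)\,e^{i\pi/8}g(r)\,e^{i\pi/8}g(s)$ with $\mathcal G_n(r,s)=\frac{\sqrt{rs}}{2n}\min(\frac rs,\frac sr)^n$. Write $e^{i\pi/8}g=g_1+ig_2$ with $g_1,g_2$ real. The kernel is symmetric, so $(B-B^*)/2i$ has as kernel its imaginary part. For any $\gamma>0$ this is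
\[
\tfrac12\mathcal G_n\bigl[g_1(r)g_2(s)+g_2(r)g_1(s)\bigr]=\tfrac14\mathcal G_n\bigl[\rho_+(r)\rho_+(s)-\rho_-(r)\rho_-(s)\bigr],\qquad \rho_\pm=\gamma g_1\pm\gamma^{-1}g_2 .
\]
The local gain $m$ vanishes at the origin, so we want the harmful factor $\rho_-$ to vanish there too. This forces $\gamma^2=\tan\frac\pi8$. With $\phi=\frac\pi8-\frac\xi2$, the argument of $e^{i\pi/8}g$, and $\sin\frac\pi8\cos\frac\pi8=\frac c2$,
\[
\gamma\cos\phi-\gamma^{-1}\sin\phi=\frac{\sin\frac\pi8\cos\phi-\cos\frac\pi8\sin\phi}{\sqrt{c/2}}=\frac{\sin(\xi/2)}{\sqrt{c/2}},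
\qquad\text{so}\qquad \rho_-^2=\frac{e^{-\xi}(1-\cos\xi)}{4\pi c}.
\]

\emph{Step 2: $\mathcal G_n$ is a Green function.} Let $X=\ln r$, let $\varphi=\rho_\pm f$ and $\Phi=r^{3/2}\varphi$. Then $\int|\Phi|^2dX=\int r^2|\varphi|^2dr<\infty$, since $r\rho_\pm$ is bounded. As $\frac1{2n}e^{-n|X-X'|}$ is the kernel of $(-\partial_X^2+n^2)^{-1}$ on $L^2(\mathbb{R})$, we have $\langle\mathcal G_n\varphi,\varphi\rangle=\langle\Psi,\Phi\rangle_{L^2(dX)}\ge0$ with $\Psi=(-\partial_X^2+n^2)^{-1}\Phi$. So the term with $\rho_+$ can be dropped. Suppose that $-\partial_X^2+n^2\ge\zeta$ as forms on $H^1(\mathbb{R})$, for a bounded function $\zeta$ with $\inf\zeta>0$. Then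
\[
\langle\Psi,\Phi\rangle=2\operatorname{Re}\langle\Psi,\Phi\rangle-\langle(-\partial_X^2+n^2)\Psi,\Psi\rangle\le\int\bigl(2|\Psi||\Phi|-\zeta|\Psi|^2\bigr)dX\le\int\frac{|\Phi|^2}\zeta\,dX .
\]
With $r^2=4\xi/c$, $c^2=\frac12$ and \eqref{eq:m}, the inequality of the lemma follows with
\begin{equation}\label{eq:Theta}
\Theta=\frac{r^2\rho_-^2}{4\zeta m}=\frac{8\xi^2(1-\cos\xi)}{\zeta\,d(\xi)} .
\end{equation}

\emph{Step 3: the weight.} The obvious choice $\zeta=4$ is not enough: at $\xi=2$ it gives $\Theta=8(1-\cos2)/d(2)>11/7$. The kinetic term $-\partial_X^2$ allows a weight that is twice as large in the critical range. With $\chi=2X-X_0$,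
\[
-\partial_X^2+4-8\operatorname{sech}^2\chi=4(-\partial_\chi+\tanh\chi)(\partial_\chi+\tanh\chi)\ge0 .
\]
We choose $X_0$ so that $\chi=\ln(\xi/\sqrt6)$, which gives $\operatorname{sech}^2\chi=24\xi^2/(\xi^2+6)^2$. This weight decays at both ends, so we mix it with the constant: for $n\ge2$ and $0<\eta<1$,
\[
-\partial_X^2+n^2\ge-\partial_X^2+4\ge\zeta:=4\eta+8(1-\eta)\operatorname{sech}^2\chi .
\]
Keeping one term of $\zeta$ or the other in \eqref{eq:Theta},
\[
\Theta\le\frac{\Theta_0(\xi)}{1-\eta},\qquad \Theta_0=\frac{(1-\cos\xi)(\xi^2+6)^2}{24\,d(\xi)};\qquad\qquad \Theta\le\frac{2\xi^2(1-\cos\xi)}{\eta\,d(\xi)},\qquad \Theta m\le\frac{r^2\rho_-^2}{16\eta}.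
\]
By Lemma~\ref{lem:elementary} below we can fix $\eta$ with $\sup\Theta_0<1-\eta$; then $\sup\Theta<1$. The second bound is $O(\xi^2)$ at the origin, and the third is at most $Cr^2e^{-\xi}$.
\end{proof}

\begin{lemma}\label{lem:elementary}
$\sup_{\xi>0}\Theta_0(\xi)<1$.
\end{lemma}

\begin{proof}
We have $\Theta_0\to\frac34$ as $\xi\to0$ and $\Theta_0\to0$ as $\xi\to\infty$. By continuity it suffices to prove $24d>(1-\cos\xi)(\xi^2+6)^2$ for all $\xi>0$.

\emph{The range $0<\xi\le2.7$.} Use $1-\cos\xi\le\frac{\xi^2}2-\frac{\xi^4}{24}+\frac{\xi^6}{720}$ and the first four terms of the series, $d\ge\xi^2+\frac{\xi^3}3+\frac{\xi^6}{360}+\frac{\xi^7}{2520}$. Since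
\[
\Bigl(\frac12-\frac{\xi^2}{24}+\frac{\xi^4}{720}\Bigr)(\xi^2+6)^2=18+\frac92\xi^2+\frac{\xi^4}{20}-\frac{\xi^6}{40}+\frac{\xi^8}{720},
\]
we obtain $\xi^{-2}\bigl[24d-(1-\cos\xi)(\xi^2+6)^2\bigr]\ge\varrho(\xi)-l(\xi)$ with
\[
l=\frac92\xi^2-8\xi-6,\qquad \varrho=\frac{\xi^4}{60}+\frac{\xi^5}{105}+\frac{\xi^6(18-\xi^2)}{720}.
\]
On $(0,2.34]$ we have $\varrho>0$, and $l<0$ because the roots of $l$ are $(8\pm\sqrt{172})/9$, one negative and one larger than $2.34$. On $[2.34,2.7]$ both functions increase; for $\varrho$ note that $\xi^6(18-\xi^2)$ has derivative $4\xi^5(27-2\xi^2)>0$. So it suffices to compare endpoints on $[2.34,2.6]$ and $[2.6,2.7]$: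
\begin{align*}
l(2.6)&=3.62<4<0.499+0.668+2.855<\varrho(2.34),\\
l(2.7)&=5.205<6.7<0.761+1.131+4.822<\varrho(2.6).
\end{align*}

\emph{The range $\xi\ge2.7$.} As $1-\cos\xi\le2$, it suffices to prove $12d>(\xi^2+6)^2$. The function $(\xi^2+6)^2e^{-\xi}$ decreases, because its logarithmic derivative is $\frac{4\xi}{\xi^2+6}-1\le\frac2{\sqrt6}-1<0$. Its value at $2.7$ is $176.6241/14.8797\ldots<11.88$. So $(\xi^2+6)^2<11.88\,e^\xi$, and we need only $d\ge0.99\,e^\xi$. On $[2.7,\frac{7\pi}4]\subset[\frac{3\pi}4,\frac{7\pi}4]$ we have $\cos\xi+\sin\xi\le0$, so $d\ge e^\xi$. For $\xi\ge\frac{7\pi}4>5$ we have $d\ge e^\xi-\sqrt2$ and $\sqrt2<0.01\,e^5$.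
\end{proof}

\subsection{The coercive estimate}

\begin{proposition}\label{prop:coercive}
There are absolute constants $\alpha_0$, $C$ such that for $n\ge1$, $n\alpha\ge\alpha_0$ and $f\in Q$,
\begin{equation}\label{eq:coercive}
\operatorname{Re}\mathfrak h[f]\ge(E_n-C)\|f\|^2+c\|f'\|^2+\tfrac1{40}\|yf\|^2 .
\end{equation}
\end{proposition}

\begin{proof}
Take real parts. For $n\ge2$ use Lemma~\ref{lem:nonlocal} and put $q=n^2-\frac14$. For $n=1$ use $\operatorname{Re}R(z)\ge8cr^{-2}-C$, from \eqref{eq:R}, and put $q=\frac{35}4$, $\Theta=0$. In both cases $q\ge\frac{15}4$ and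
\[
\operatorname{Re}\mathfrak h[f]\ge c\|f'\|^2+\int P|f|^2-C\|f\|^2,\qquad P=c\Bigl(\frac q{r^2}+\frac{r^2}{16}\Bigr)+2\pi N^2(1-\Theta)m .
\]
We show that $P\ge E_n+\frac{y^2}{40}-C$ when $N$ is larger than an absolute constant.

\emph{Far region, $r\ge N^{1/4}$.} Here the model is accurate. By \eqref{eq:m} and Lemma~\ref{lem:nonlocal}, $(1-\Theta)m=m-\Theta m\ge\frac c{2\pi r^2}-Cr^2e^{-\xi}$ for $r\ge1$. Since $\xi>0.17r^2$, we have $r^2e^{-\xi}\le Ce^{-r^2/8}$, and $N^2e^{-\sqrt N/8}\le C$. So $P\ge c(\frac{N^2}{r^2}+\frac{r^2}{16})-C\ge E_n+\frac c{16}y^2-C$ by \eqref{eq:well}.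

In the other two regions $r\le N^{1/4}\le r_*$, so $y^2\le r_*^2=4N$ and $\frac{y^2}{40}\le0.1N\le0.3\,\frac{cN}2=0.3E_n$. It suffices to prove $P\ge1.3E_n$.

\emph{Middle region, $N^{-1/4}\le r\le N^{1/4}$.} By \eqref{eq:m0}, $P\ge2\pi(1-\sup\Theta)c_0N^{3/2}$, which exceeds $1.3E_n=0.65\,cN$ for large $N$. Only $\sup\Theta<1$ matters here.

\emph{Core, $r\le N^{-1/4}$.} Now the constants count. By \eqref{eq:m0} and $\Theta=O(r^4)$, we have $(1-\Theta)m\ge\frac{cr^2}{64\pi}(1-CN^{-1/2})$. The inequality between arithmetic and geometric means gives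
\[
P\ge c\Bigl(\frac q{r^2}+\frac{N^2r^2}{32}(1-CN^{-1/2})\Bigr)\ge2c\,\sqrt{\frac q{32}}\,N(1-CN^{-1/2})=c\sqrt q\,E_n(1-CN^{-1/2}),
\]
and $c\sqrt q\ge\sqrt{15/8}>1.36$.
\end{proof}

The last step needs $c\sqrt q>1$. In mode $1$ the centrifugal coefficient $\frac34$ of $\ell_1$ would not pass this test, and the term $8z^{-2}$ supplied by $R$ is what makes it work.

\begin{proof}[Proof of Theorem~\ref{thm:modes}(1)]
By Lemma~\ref{lem:dilation} an eigenvalue $\lambda$ in mode $n$ is an eigenvalue of $H$. For a normalized eigenfunction $f$, $\operatorname{Re}\lambda=\operatorname{Re}\mathfrak h[f]\ge E_n-C$. Conjugation, which preserves real parts, covers mode $-n$ and $\alpha<0$.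
\end{proof}

\section{Counting the eigenvalues}\label{sec:count}

From now on $n$ and $K$ are fixed, constants may depend on them, and $\alpha$ is large. The form $\mathfrak k$ is obtained from $\mathfrak h$ by dropping $W$ and replacing $\Omega(z)$ by $\frac1{2\pi z^2}$. So $\mathfrak h[f,\varphi]-\mathfrak k[f,\varphi]=\int(Vf)\bar\varphi$ with $V=V_{\mathrm{loc}}+V_{\mathrm{nl}}$, where
\[
V_{\mathrm{loc}}=-\frac{iN^2}{z^2}e^{-z^2/4}+R(z),\ \ V_{\mathrm{nl}}=0\ \ (n=1);\qquad V_{\mathrm{loc}}=-\frac{iN^2}{z^2}e^{-z^2/4},\ \ V_{\mathrm{nl}}=-in\alpha B\ \ (n\ge2).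
\]
By \eqref{eq:R} and the formula for the kernel of $B$,
\begin{equation}\label{eq:V}
|V_{\mathrm{loc}}|\le C\alpha(r^{-2}+r^4)e^{-\xi},\qquad |V_{\mathrm{nl}}f(r)|\le\frac\alpha4\sqrt r\,|g(r)|\int_0^\infty\sqrt{r'}\,|g||f|\,dr',
\end{equation}
with $|g|^2=e^{-\xi}/4\pi$. The perturbation $V$ is large in the core and cannot be treated by a Neumann series. It is harmless because the coercive estimate keeps the relevant functions away from the core, and this estimate survives interpolation. Let
\[
\mathfrak h^{(s)}=(1-s)\mathfrak k+s\mathfrak h,\qquad 0\le s\le1,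
\]
with operators $H^{(s)}$, so that $H^{(0)}=H_{\mathrm{mod}}$ and $H^{(1)}=H$. The bound \eqref{eq:coercive} holds for $s=0$ by \eqref{eq:kcoercive} and for $s=1$, and its left side is affine in $s$. So \emph{\eqref{eq:coercive} holds for every $\mathfrak h^{(s)}$ with the same constants}, and the $H^{(s)}$ have compact resolvent.

\begin{lemma}\label{lem:compact}
Let $\alpha_j\to\infty$, $s_j\in[0,1]$, $\lambda_j\in\mathbb{C}$ and $f_j\in\mathcal D(H^{(s_j)})$ with $\|f_j\|=1$, $\|(H^{(s_j)}-\lambda_j)f_j\|\to0$ and $\operatorname{Re}\lambda_j\le E_n+K+1$, all quantities being taken at $\alpha=\alpha_j$. Then along a subsequence $\lambda_j-E_n(1+i)$ converges to an element of $\mathbb{N}_0$.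
\end{lemma}

\begin{proof}
Since $\operatorname{Re}\mathfrak h^{(s_j)}[f_j]=\operatorname{Re}\lambda_j+o(1)\le E_n+K+1+o(1)$, the bound \eqref{eq:coercive} shows that $\|f_j'\|$ and $\|yf_j\|$ are bounded. Let $F_j(y)=f_j(r_*+y)$, extended by $0$ for $y<-r_*$; this is in $H^1(\mathbb{R})$ because $f_j\in H^1_0$. The sequence $F_j$ is bounded in $Q_0$. Along a subsequence it converges weakly in $Q_0$ and strongly in $L^2(\mathbb{R})$ to some $F\in Q_0$ with $\|F\|=1$.

Let $\varphi\in C_c^\infty(\mathbb{R})$ and $\varphi_j(r)=\varphi(r-r_*)$, which lies in $Q$ for large $j$. We have $\mathfrak k[f_j,\varphi_j]+s_j\int(Vf_j)\bar\varphi_j=\lambda_j\langle f_j,\varphi_j\rangle+o(1)$. On the support of $\varphi_j$, $r=r_*+O(1)$ and $\xi\ge cN/2$ for large $j$. By \eqref{eq:V}, there $|V_{\mathrm{loc}}|\le C\alpha N^2e^{-cN/2}\to0$, and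
\[
|\langle V_{\mathrm{nl}}f_j,\varphi_j\rangle|\le\frac\alpha4\|\sqrt r\,g\|\int\sqrt r\,|g||\varphi_j|\,dr\le C\alpha N^{1/4}e^{-cN/4}\to0 .
\]
On the same set $\frac{n^2-1/4}{r^2}\to0$, because $n$ is fixed, and $(\frac Nr-\frac r4)^2\to\frac{y^2}4$ uniformly by \eqref{eq:well}. Using \eqref{eq:well} once more to extract $e^{i\pi/4}\frac N2=E_n(1+i)$ from $\mathfrak k$, we find
\[
\bigl(\lambda_j-E_n(1+i)\bigr)\langle F_j,\varphi\rangle=\mathfrak h_0[F_j,\varphi]+o(1)\longrightarrow\mathfrak h_0[F,\varphi].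
\]
Choosing $\varphi$ with $\langle F,\varphi\rangle\ne0$ shows that $\lambda_j-E_n(1+i)$ converges to some $\mu$. Then $\mathfrak h_0[F,\varphi]=\mu\langle F,\varphi\rangle$ for all $\varphi\in C_c^\infty(\mathbb{R})$. By (F1), $h_0F=\mu F$ with $F\ne0$, and $\mu\in\mathbb{N}_0$ by Lemma~\ref{lem:model}.
\end{proof}

Let $D_k$ be the open disc of center $E_n(1+i)+k$ and radius $\frac14$.

\begin{proposition}\label{prop:count}
For $\alpha$ large, the eigenvalues of $H$ with $\operatorname{Re}\lambda\le E_n+K+\frac12$ are exactly $K+1$ algebraically simple eigenvalues $\lambda_{n,k}=E_n(1+i)+k+o(1)$, $0\le k\le K$. There is a constant $C_0$ such that $\|(H^{(s)}-\lambda)^{-1}\|\le C_0$ for $\lambda\in\partial D_k$, $0\le k\le K$, $s\in[0,1]$ and $\alpha$ large.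
\end{proposition}

\begin{proof}
\emph{Localization.} Fix $\epsilon\in(0,\frac14]$. For large $\alpha$, each eigenvalue of $H$ with $\operatorname{Re}\lambda\le E_n+K+\frac12$ is within $\epsilon$ of the center of some $D_k$, $k\le K$. Otherwise there are $\alpha_j\to\infty$ and eigenvalues $\lambda_j$ violating this, and Lemma~\ref{lem:compact}, applied to eigenfunctions, gives a limit $\mu\in\mathbb{N}_0$ with $\mu\le K+\frac12$ at distance at least $\epsilon$ from $0,\dots,K$, which is absurd.

\emph{Resolvent bound.} If no $C_0$ satisfies $\|f\|\le C_0\|(H^{(s)}-\lambda)f\|$ on the circles for all $s$ and all large $\alpha$, we obtain a sequence as in Lemma~\ref{lem:compact} with $\lambda_j-E_n(1+i)$ at distance $\frac14$ from $\mathbb{N}_0$. Its limit is not in $\mathbb{N}_0$, a contradiction. By (F2), $H^{(s)}-\lambda$ is then invertible with inverse of norm at most $C_0$.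

\emph{Continuity in $s$.} Fix a large $\alpha$, and let $C_\alpha$ denote constants that depend on $\alpha$ but not on $s,s'\in[0,1]$ or $\lambda\in\partial D_k$. Given $f,\varphi\in L^2$, let $u=(H^{(s)}-\lambda)^{-1}f$ and $v=((H^{(s')})^*-\bar\lambda)^{-1}\varphi$. Then $\operatorname{Re}\mathfrak h^{(s)}[u]=\operatorname{Re}\langle f+\lambda u,u\rangle\le C_\alpha\|f\|^2$, so \eqref{eq:coercive} gives $\|u\|_Q\le C_\alpha\|f\|$. The adjoint form has the same real part, so $\operatorname{Re}\mathfrak h^{(s')}[v]=\operatorname{Re}\langle\varphi+\bar\lambda v,v\rangle$ and $\|v\|_Q\le C_\alpha\|\varphi\|$. By (F1), $\langle u,\varphi\rangle=\mathfrak h^{(s')}[u,v]-\lambda\langle u,v\rangle$ and $\langle f,v\rangle=\mathfrak h^{(s)}[u,v]-\lambda\langle u,v\rangle$. Subtracting,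
\[
\bigl|\bigl\langle\bigl((H^{(s)}-\lambda)^{-1}-(H^{(s')}-\lambda)^{-1}\bigr)f,\varphi\bigr\rangle\bigr|=|s-s'|\,\bigl|(\mathfrak h-\mathfrak k)[u,v]\bigr|\le C_\alpha|s-s'|\,\|f\|\,\|\varphi\| .
\]
So the Riesz projection of $H^{(s)}$ for $\partial D_k$ is norm continuous in $s$, and its rank is constant by (F2). At $s=0$ the rank is $1$, by Lemma~\ref{lem:model} and \eqref{eq:nu}. Hence each $D_k$, $k\le K$, contains exactly one eigenvalue of $H$, which is algebraically simple and has real part less than $E_n+K+\frac12$. By the localization step it is $o(1)$-close to the center, and there are no other eigenvalues in the half-plane.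
\end{proof}

\section{Exponential precision and the end of the proof}\label{sec:exp}

The resolvent is now bounded around each $\lambda_{n,k}$, so an approximate eigenfunction does locate the eigenvalue. We test $H$ on the eigenfunction $u=u_k$ of the model, $0\le k\le K$, with $\lambda^0=k+\frac\nu2$. Recall from \eqref{eq:nu} that $a=\operatorname{Re}\nu=2E_n+O(\alpha^{-1/2})$; we take $\alpha$ so large that $a\ge2$.

\begin{lemma}\label{lem:residual}
We have $u\in\mathcal D(H)$ and $(H-\lambda^0)u=Vu$, with $\|V_{\mathrm{loc}}u\|\le Ce^{-E_n}\|u\|$ and $\|V_{\mathrm{nl}}u\|\le Ce^{-E_n/2}\|u\|$.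
\end{lemma}

\begin{proof}
In the variable $\xi$, with $r^2=4\xi/c$ and $r\,dr=\frac2c\,d\xi$,
\[
|u|^2dr=\varpi\,\bigl|L_k^{(\nu)}((1+i)\xi)\bigr|^2\xi^ae^{-\xi}d\xi,\qquad \varpi=\tfrac12\bigl|e^{i\pi(\nu+1/2)/8}\bigr|^2(4/c)^{a+1}.
\]

\emph{Lower bound on $\|u\|$.} The polynomial may have cancellations where the weight $\xi^ae^{-\xi}$ is concentrated, so we bound it by its leading coefficient. By Leibniz's rule $p_0(\xi)=(-1)^k\xi^{-a}e^\xi\partial_\xi^k(\xi^{a+k}e^{-\xi})$ is a real monic polynomial of degree $k$. For every monic polynomial $p$ of degree $k$, with complex coefficients, $k$ integrations by parts give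
\[
\int_0^\infty p\,p_0\,\xi^ae^{-\xi}d\xi=\int_0^\infty p^{(k)}\xi^{a+k}e^{-\xi}d\xi=k!\,\Gamma(a+k+1).
\]
For $p=p_0$ this is the squared norm of $p_0$ in $L^2(\xi^ae^{-\xi}d\xi)$, so the Cauchy--Schwarz inequality yields $\int|p|^2\xi^ae^{-\xi}d\xi\ge k!\,\Gamma(a+k+1)$. The leading coefficient of $L_k^{(\nu)}((1+i)\xi)$ has modulus $2^{k/2}/k!\ge1/k!$, and $\Gamma(a+k+1)=(a+k)\cdots(a+1)\Gamma(a+1)\ge k!\,\Gamma(a+1)$. Hence $\|u\|^2\ge\varpi\,\Gamma(a+1)$.

\emph{Upper bounds.} The explicit formula and $|\nu|\le CN$ give $|L_k^{(\nu)}((1+i)\xi)|\le C(N+\xi)^k$. By \eqref{eq:V},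
\[
\|V_{\mathrm{loc}}u\|^2\le C\varpi\alpha^2\int_0^\infty(\xi^{-2}+\xi^4)(N+\xi)^{2k}\xi^ae^{-3\xi}d\xi .
\]
For $\kappa\in\{2,3\}$ and integers $-2\le j\le2k+4$,
\[
\int_0^\infty\xi^{a+j}e^{-\kappa\xi}d\xi=\Gamma(a+j+1)\,\kappa^{-a-j-1}\le C(a+2k+4)^{2k+4}\,\Gamma(a+1)\,\kappa^{-a}.
\]
As $a$ and $N$ are $O(\alpha^{1/2})$, there is a fixed exponent $p_1$ with $\|V_{\mathrm{loc}}u\|\le C\alpha^{p_1}3^{-a/2}\|u\|\le C\alpha^{p_1}e^{-E_n\ln3}\|u\|$. Since $\ln3>1$, this is at most $Ce^{-E_n}\|u\|$. For the nonlocal term, \eqref{eq:V} and the Cauchy--Schwarz inequality with $\int_0^\infty r(1+r^2)^{-2}dr<\infty$ give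
\[
\|V_{\mathrm{nl}}u\|^2\le C\alpha^2\int(1+r^2)^2|g|^2|u|^2dr\le C\varpi\alpha^2\int_0^\infty(1+\xi)^2(N+\xi)^{2k}\xi^ae^{-2\xi}d\xi .
\]
The case $\kappa=2$ yields $\|V_{\mathrm{nl}}u\|\le C\alpha^{p_1}e^{-E_n\ln2}\|u\|\le Ce^{-E_n/2}\|u\|$, since $\ln2>\frac12$.

Finally $u\in Q$, $Vu\in L^2$, and $\mathfrak h[u,\varphi]=\mathfrak k[u,\varphi]+\langle Vu,\varphi\rangle=\langle\lambda^0u+Vu,\varphi\rangle$ for $\varphi\in Q$. So $u\in\mathcal D(H)$ and $Hu=\lambda^0u+Vu$ by (F1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:modes}(2)]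
Let $\lambda=\lambda_{n,k}$ and $\varepsilon=\|Vu\|/\|u\|$, so $\varepsilon=O(e^{-E_1})$ if $n=1$ and $\varepsilon=O(e^{-E_n/2})$ if $n\ge2$. Let $\Pi$ be the Riesz projection of $H$ for $\partial D_k$; it has rank one and $\|\Pi\|\le C_0/4$. By (F2), $\mathcal S(\mu)=(H-\mu)^{-1}-\Pi/(\lambda-\mu)$ is holomorphic near $\overline{D_k}$. For large $\alpha$ we have $|\lambda-\mu|\ge\frac18$ on $\partial D_k$, so $\|\mathcal S\|\le3C_0$ there, and in $D_k$ by the maximum principle applied to $\langle\mathcal S(\mu)f,\varphi\rangle$. By \eqref{eq:nu}, $\lambda^0\in D_k$. If $\lambda^0\ne\lambda$, then $\lambda^0$ is in the resolvent set and $u=(H-\lambda^0)^{-1}Vu$, so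
\[
1\le\Bigl(\frac{C_0}{4|\lambda-\lambda^0|}+3C_0\Bigr)\varepsilon .
\]
Once $3C_0\varepsilon\le\frac12$, this gives $|\lambda-\lambda^0|\le\frac12C_0\varepsilon$. Proposition~\ref{prop:count} and Lemma~\ref{lem:dilation} then give the statement in mode $n$ for $\alpha>0$, since $\nu^2=n^2+\frac{in\alpha}{2\pi}$. Conjugation gives mode $-n$ and $\alpha<0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\alpha>0$ be large. By Theorem~\ref{thm:modes}(1), whose constants do not depend on $n$, eigenvalues in the modes $|n|\ge2$ satisfy $\operatorname{Re}\lambda\ge\sqrt2E_1-C>E_1+1$. By Theorem~\ref{thm:modes}(2) with $n=1$ and $K=0$, mode $1$ has exactly one eigenvalue with $\operatorname{Re}\lambda\le E_1+\frac12$, namely the simple eigenvalue $\lambda_{1,0}=\frac12\sqrt{1+iN^2}+O(e^{-E_1})$ with $N^2=\alpha/2\pi$. Mode $-1$ has exactly one, $\overline{\lambda_{1,0}}$, which differs from $\lambda_{1,0}$ because $\operatorname{Im}\lambda_{1,0}=E_1+o(1)>0$. So the eigenvalues of smallest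 real part of the restricted operator are exactly $\lambda_{1,0}$ and $\overline{\lambda_{1,0}}$, and each is algebraically simple. Finally
\[
\frac12\sqrt{1+iN^2}=\frac N2e^{i\pi/4}\Bigl(1-\frac i{2N^2}+O(N^{-4})\Bigr)=\frac N2e^{i\pi/4}+\frac{e^{-i\pi/4}}{4N}+O(N^{-3}),
\]
with $\frac N2e^{i\pi/4}=\sqrt{\frac\alpha{16\pi}}\,(1+i)$ and $\frac{e^{-i\pi/4}}{4N}=\frac{1-i}{4\sqrt2\,N}=\frac{1-i}4\sqrt{\frac\pi\alpha}$. Replacing $\alpha$ by $-\alpha$ exchanges the spectra of the modes $n$ and $-n$, which gives the case $\alpha<0$.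
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Etude du pseudo-spectre d'op\'erateurs non auto-adjoints li\'es \`a la m\'ecanique des fluides},
\texttt{http://www.imj-prg.fr/theses//pdf/wen\_deng.pdf}.

\bibitem{Kato}
Kato, Chapter VII, \S4.

\bibitem{RS}
Reed--Simon II, Theorem X.10.

\end{thebibliography}
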